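# Correct disjunctions over $\mathsf S^1_2$ and the consistency of Peano arithmetic

## 1. Disjunctions whose disjuncts say "I come first"

Take sentences $\phi_0,\dots,\phi_{n-1}$ and build new ones from them:
$$\chi_0:=\phi_0,\quad D_1:=\chi_0,\qquad \chi_i:=\neg(\neg\phi_i\lor D_i),\quad D_{i+1}:=D_i\lor\chi_i\qquad(1\le i<n).\tag{1.1}$$
For $n=3$ this is
$$\chi_1=\neg(\neg\phi_1\lor\phi_0),\qquad D_2=\phi_0\lor\chi_1,\qquad \chi_2=\neg(\neg\phi_2\lor D_2),\qquad D_3=(\phi_0\lor\chi_1)\lor\chi_2 .$$
Read classically, $D_i$ says "one of $\phi_0,\dots,\phi_{i-1}$ is true", and $\chi_i$ says "$\phi_i$ is true and none of $\phi_0,\dots,\phi_{i-1}$ is". So $D_n$ is equivalent to the plain disjunction of the $\phi_i$, but it has been rewritten so that at most one disjunct is true, and the index of that disjunct is the least $i$ with $\phi_i$ true.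

Now let $T$ be a predicate on sentences about which we know only two things. It commutes with $\neg$ and with a single $\lor$; and whenever a long disjunction is true, one of its disjuncts is true. We do *not* have induction for formulas containing $T$. Suppose $T(\phi_{n-1})$ and not $T(\phi_0)$. Applying the long-disjunction principle to the plain disjunction of the $\phi_i$ tells us only that some $\phi_j$ is true, which we knew. Applying it to $D_n=\chi_0\lor\dots\lor\chi_{n-1}$ gives more. One step shows $T(D_n)$ from $T(\phi_{n-1})$. Some $\chi_j$ is then true, so $\phi_j$ is true and $D_j$ is not; and one more step shows that $\phi_{j-1}$ is not true. We have found a place where $\phi$ switches from false to true. This is an induction principle for $T$ along the sequence, obtained without any induction for $T$.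

The price is visible in (1.1). The sentence $D_{i+1}$ contains $D_i$ twice, so $D_n$ has length at least $2^{n-1}$.

What the construction is for is the following question. Start with a weak arithmetic, $\mathsf S^1_2$, in which exponentiation is not available. Add a compositional truth predicate with no induction for it, and the axiom that a finite disjunction (possibly of nonstandard length) is true iff one of its disjuncts is. Does this prove anything about numbers that $\mathsf{PA}$ does not prove? We shall see that it proves all of $\mathsf{PA}$ and the consistency of $\mathsf{PA}$. Since $D_n$ grows exponentially while the base theory has no exponentiation, the difficulty is to make the construction affordable.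

## 2. Truth axioms over bounded arithmetic

**The base theory.** $\mathsf S^1_2$ is Buss's bounded arithmetic (Buss, *Bounded Arithmetic*, 1986) in the language
$$\mathcal L_{BA}=\{0,S,+,\times,\le,|x|,\lfloor x/2\rfloor,\#\}.$$
Here $|x|$ is the length of the binary representation of $x$, and $x\#y=2^{|x|\cdot|y|}$. Write $\|x\|$ for $|\,|x|\,|$. For example $|1000|=10$, because $512\le1000<1024$, and $\|1000\|=|10|=4$. For $x\ge1$ we have $2^{|x|-1}\le x<2^{|x|}$. The theory consists of a finite set $\mathrm{BASIC}$ of open axioms together with a restricted induction scheme. We use the following textbook facts.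

* $\mathsf S^1_2$ defines all polynomial-time functions, with their recursion equations. For $\Sigma^b_1$-formulas $A$ involving them it has $\Sigma^b_1$-LIND: from $A(0)$ and $\forall x(A(x)\to A(x+1))$ conclude $A(|x|)$ for all $x$. It proves the basic laws of $+,\times,\le$.
* Syntax (terms, formulas, sentences, finite sequences, substitution, formalized connectives) is arithmetized in $\mathsf S^1_2$ in a standard way. We write $\ell(\phi)$ for the length of $\phi$ as a string over a finite alphabet, with variable indices in binary. Lengths of codes are polynomially related to $\ell$.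
* Numerals $\underline x$ are dyadic, of length proportional to $|x|$; for instance one may take $\underline{2k}=SS0\times\underline k$ and $\underline{2k+1}=S(SS0\times\underline k)$ for $k\ge 1$. (The unary numeral would have length about $x$, which is too long here.)
* $s^\circ$ is the value of the closed term $s$, given by a formalized evaluation relation $\mathrm{Val}(s,x)$. $\mathsf S^1_2$ proves uniqueness of values, and proves $\mathrm{Val}(\ulcorner t(\underline{\bar x})\urcorner,t(\bar x))$ for each standard term $t$. The equation $s^\circ=t^\circ$ abbreviates "both values exist and are equal", and $R(s_1^\circ,\dots,s_n^\circ)$ is read analogously.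

The primitive logical symbols are $\neg,\lor,\exists,=$; the symbols $\wedge,\to,\leftrightarrow,\forall$ and bounded quantifiers are abbreviations. "Standard" refers to the metatheory. We argue inside the theory in question, so formulas called $\phi,\chi,\dots$ may be nonstandard.

**Truth axioms.** $\mathsf{CT}^-$ consists of the following axioms in $\mathcal L_{BA}\cup\{T\}$.

* CT1: $T(s=t)\leftrightarrow s^\circ=t^\circ$, for all closed terms $s,t$.
* CT2: $T(R(s_1,\dots,s_n))\leftrightarrow R(s_1^\circ,\dots,s_n^\circ)$, for all closed terms $s_i$, one axiom for each relation symbol $R$.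
* CT3: $T(\neg\phi)\leftrightarrow\neg T(\phi)$, for all sentences $\phi$.
* CT4: $T(\phi\lor\psi)\leftrightarrow T(\phi)\lor T(\psi)$, for all sentences $\phi,\psi$.
* CT5: $T(\exists v\,\phi)\leftrightarrow\exists x\,T(\phi(\underline x))$, for all variables $v$ and all formulas $\phi$ with at most $v$ free.
* CT6: $\bar s^\circ=\bar t^\circ\to(T(\phi(\bar s))\leftrightarrow T(\phi(\bar t)))$, for all formulas $\phi$ and all tuples $\bar s,\bar t$ of closed terms of the same length as the tuple of free variables of $\phi$.

Each is one universally quantified sentence. For a base theory $\mathsf B$, $\mathsf{CT}^-[\mathsf B]$ is $\mathsf B\cup\mathsf{CT}^-$. The schemes of $\mathsf B$ are taken for $\mathcal L_{BA}$-formulas only; in particular there is no induction for formulas containing $T$.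

**Disjunctive correctness.** For a coded sequence $\langle\phi_i\rangle_{i<n}$ of sentences, $n\ge1$, the left-bracketed disjunction is given by $\bigvee_{i<1}\phi_i=\phi_0$ and $\bigvee_{i<k+1}\phi_i=(\bigvee_{i<k}\phi_i)\lor\phi_k$. Iterated $\lor$ without brackets is always left-bracketed. DC is the sentence
$$\forall n\ge1\ \forall\langle\phi_i\rangle_{i<n}\ \Big[T\Big(\bigvee_{i<n}\phi_i\Big)\leftrightarrow\exists i<n\;T(\phi_i)\Big],$$
and $\mathrm{DC}^{out}$ is its left-to-right half.

For a fixed standard $n$ this is no new axiom. When $n=3$, two uses of CT4 give $T((\phi_0\lor\phi_1)\lor\phi_2)\leftrightarrow T(\phi_0)\lor T(\phi_1)\lor T(\phi_2)$, and any standard $n$ needs $n-1$ uses. When $n$ is nonstandard, repeating CT4 "$n-1$ times" is an induction on a formula containing $T$, and we do not have it. All the force of DC is in nonstandard $n$.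

**Conservativity.** Let $\mathsf{PA}'$ be $\mathsf{PA}$ with the usual defining axioms for $|x|,\lfloor x/2\rfloor,\#$. A theory $U$ in a language containing $\mathcal L_{BA}$ is conservative over $\mathsf{PA}$ if every $\mathcal L_{BA}$-sentence provable in $U$ is provable in $\mathsf{PA}'$. Equivalently, up to translation, every sentence in the language of $\mathsf{PA}$ provable in $U$ is provable in $\mathsf{PA}$. It is not required that $U$ contain $\mathsf{PA}$: for example $\mathsf S^1_2$ itself is conservative over $\mathsf{PA}$, because $\mathsf{PA}'$ proves it.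

We use that $\mathsf{PA}'$ is axiomatized by $\mathrm{BASIC}$ plus induction for all $\mathcal L_{BA}$-formulas. Indeed, $\mathsf{PA}$ with the defining axioms proves $\mathrm{BASIC}$, and induction for the defined symbols reduces to $\mathsf{PA}$; conversely $\mathrm{BASIC}$ with induction proves $\mathsf Q$ and the defining axioms. We also use that $\mathsf{PA}$ is consistent.

The slides "Some Recent News About Truth Theories" (https://www.lc2019.cz/static/public/slides/Thursday/room-1/enayat/ENAYAT_LC2019.pdf) record the theorem of Pakhomov (2019) that $\mathsf{CT}^-[\mathsf{PA}]+\mathrm{DC}$ is not conservative over $\mathsf{PA}$, and ask, as Open Problem 3, whether $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}$ is conservative over $\mathsf{PA}$. Put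
$$\mathsf U:=\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC},\qquad \mathsf U_0:=\mathsf S^1_2+\mathrm{CT1}\text{–}\mathrm{CT5}+\mathrm{DC}^{out}.$$
So $\mathsf U_0$ is a subtheory of $\mathsf U$, without CT6 and with half of DC.

**Theorem A.** $\mathsf U$ is not conservative over $\mathsf{PA}$. Already $\mathsf U_0$ proves every axiom of $\mathsf{PA}'$ (in particular, totality of exponentiation), and $\mathsf U_0\vdash\mathrm{Con}(\mathsf{PA}')$, while $\mathsf{PA}'\nvdash\mathrm{Con}(\mathsf{PA}')$.

**Theorem B.** Let $T_s(x):=\mathrm{Sent}(x)\wedge T(x)$. The following theories have the same theorems, and CT6 is redundant in (1)–(3):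

1. $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}^{out}$;
2. $\mathsf{CT}^-[\mathsf S^1_2]+\mathrm{DC}$;
3. $\mathsf{CT}^-[\mathsf{PA}']+\mathrm{DC}$;
4. $\mathsf{CT}^-[\mathsf S^1_2]+\Delta_0(T_s)$-induction;
5. $\mathsf{CT}^-[\mathsf{PA}']+\Delta_0(T_s)$-induction;
6. $\mathsf{CT}^-[\mathsf S^1_2]+$ global reflection $\forall\phi\,(\mathrm{Pr}_{\mathsf{PA}'}(\phi)\to T(\phi))$, with $\phi$ ranging over sentences.

Moreover, if $\sigma$ is an $\mathcal L_{BA}$-sentence provable in $\mathsf U$, then $\mathsf U$ proves uniform reflection for $\mathsf{PA}'+\sigma$. Also, $\mathsf U$ proves all finite iterates of uniform reflection over $\mathsf{PA}'$.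

Theorem A is proved in Sections 3–8 and does not use Theorem B, which occupies Sections 9 and 10.

## 3. Truth of standard formulas

The first lemma lets us pass between $\psi$ and "$\psi$ is true" for any formula we can write down.

**Lemma 1.** For each standard $\mathcal L_{BA}$-formula $\psi(\bar x)$, $\mathsf U_0\vdash\forall\bar x\,[T(\psi(\underline{\bar x}))\leftrightarrow\psi(\bar x)]$. The same holds, uniformly, for copies of $\psi$ obtained by injectively renaming its variables to variables of arbitrary, possibly nonstandard, indices. Only CT1–CT5 and $\mathsf S^1_2$ are used.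

*Proof.* We use induction on $\psi$ in the metatheory. If $\psi$ is $t_1=t_2$, then CT1 gives $T(t_1(\underline{\bar x})=t_2(\underline{\bar x}))\leftrightarrow t_1(\underline{\bar x})^\circ=t_2(\underline{\bar x})^\circ$, and the values exist and are $t_1(\bar x),t_2(\bar x)$ by the facts on $\mathrm{Val}$. The case $t_1\le t_2$ is the same with CT2. For $\neg$ and $\lor$ use CT3 and CT4. For $\exists y\,\psi(y,\bar x)$, CT5 gives $T(\exists y\,\psi(y,\underline{\bar x}))\leftrightarrow\exists y\,T(\psi(\underline y,\underline{\bar x}))$, and the induction hypothesis finishes. The names of the variables play no role, so for a copy the indices are simply carried along as parameters. $\square$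

## 4. Induction along very short sequences

We now carry out the argument of Section 1 inside $\mathsf U_0$. The one point that needs care is that the $D_i$ exist. Since their lengths double, we ask for sequences no longer than $\|c\|$ for some $c$.

**Lemma 2.** $\mathsf U_0$ proves: let $c\ge1$, $1\le n\le\|c\|$, and let $\langle\phi_i\rangle_{i<n}$ be a coded sequence of sentences. If $T(\phi_{n-1})$, and $T(\phi_{k+1})\to T(\phi_k)$ for all $k+1<n$, then $T(\phi_0)$.

*Proof.* The case $n=1$ is trivial. Let $n\ge2$ and define $\chi_i,D_i$ by (1.1).

**Step 1: the sequences exist.** The purpose is to bound lengths so that $\mathsf S^1_2$ can build the $D_i$. Let $L$ bound all $\ell(\phi_i)$. Writing out $D_{i+1}=D_i\lor\neg(\neg\phi_i\lor D_i)$ we see, for a standard constant $K$ counting the added symbols,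
$$\ell(D_1)\le L,\qquad \ell(D_{i+1})\le2\ell(D_i)+L+K .$$
Hence $\ell(D_i)+L+K\le2^i(L+K)$: for $i=1$ the left side is at most $2L+K$, and the step is
$$\ell(D_{i+1})+L+K\le2\big(\ell(D_i)+L+K\big)\le2^{i+1}(L+K).$$
Since $i\le n\le\|c\|$ and $2^{\|c\|-1}\le|c|$, we have $2^i\le2|c|$. So each $D_i$ has length at most $2|c|(L+K)$, and so does each $\chi_i$, because $\chi_i$ is a part of $D_{i+1}$ (and $\chi_0=D_1$). The sequences of all of them have at most $\|c\|$ entries. Therefore their lengths are polynomial in $|c|$ and the length of the given sequence, and their codes are bounded by a term, using $\#$. The statement "there is a sequence below that bound which satisfies (1.1) up to $i$, whose entries are sentences obeying the length bound, and in which $D_j=\bigvee_{k<j}\chi_k$ for $1\le j\le i$" is $\Sigma^b_1$. It passes from $i$ to $i+1$, the last clause because $\bigvee_{k<i+1}\chi_k=(\bigvee_{k<i}\chi_k)\lor\chi_i=D_i\lor\chi_i=D_{i+1}$. As $i\le\|c\|$ is bounded by a length, $\Sigma^b_1$-LIND proves it up to $n$. No formula containing $T$ was used.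

**Step 2: the local behavior.** The purpose is to read off truth conditions from CT3 and CT4. For $1\le i<n$,
$$T(\chi_i)\leftrightarrow T(\phi_i)\wedge\neg T(D_i),\qquad T(D_{i+1})\leftrightarrow T(D_i)\lor T(\phi_i).\tag{4.1}$$
The first is immediate. For the second, $T(D_{i+1})\leftrightarrow T(D_i)\lor T(\chi_i)$, and $T(D_i)\lor(T(\phi_i)\wedge\neg T(D_i))$ is equivalent to $T(D_i)\lor T(\phi_i)$.

**Step 3: one use of $\mathrm{DC}^{out}$.** The purpose is to find the switch from false to true. Suppose $\neg T(\phi_0)$. From $T(\phi_{n-1})$ and (4.1) with $i=n-1$ we get $T(D_n)$, that is, $T(\bigvee_{j<n}\chi_j)$. By $\mathrm{DC}^{out}$ there is $j<n$ with $T(\chi_j)$. Since $\chi_0=\phi_0$ is not true, $j\ge1$, so by (4.1) $T(\phi_j)$ and $\neg T(D_j)$. By hypothesis $T(\phi_{j-1})$. If $j=1$, this contradicts $\neg T(\phi_0)$. If $j\ge2$, then (4.1) with $i=j-1$ gives $T(D_j)$, a contradiction. $\square$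

## 5. From $a$ steps to $\|a\|$ steps: induction for all arithmetical formulas

We want to prove induction for an arbitrary standard formula $\theta$. So assume $\theta(0)$, $\forall x(\theta(x)\to\theta(x+1))$ and $\neg\theta(a)$, and look for a contradiction.

The obvious attempt is to put $\phi_i:=\neg\theta(\underline i)$ for $i\le a$. Then $T(\phi_a)$ holds, and $T(\phi_{k+1})\to T(\phi_k)$, by Lemma 1. The argument of Lemma 2 would give $T(\phi_0)$, that is, $\neg\theta(0)$. But here $n=a+1$, and $D_n$ has length at least $2^a$. Nothing at hand produces such a sentence: for each term $t$ of $\mathcal L_{BA}$ the length $|t(a)|$ is bounded by a polynomial in $|a|$, and by Parikh's theorem what $\mathsf S^1_2$ proves to exist by bounded formulas is bounded by terms.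

A second attempt shortens the sequence. Replace $\theta$ by a property $J_1$ that is closed under addition; then it suffices to walk along $1,2,4,\dots,2^{|a|}$, which is $|a|+1$ numbers. Now $D_n$ has length at least $2^{|a|}>a$. Its code has binary length at least some fixed positive power of $a$, and this still exceeds every polynomial in $|a|$ when $a$ is large. So the second attempt stops at the same point.

One more shortening is enough. With a property $J_2$ closed under multiplication we can walk along $2,4,16,256,\dots$ by squaring, and reach $a$ in about $\|a\|$ steps. For $a=1000$ the three sequences have $1001$, $11$ and $5$ entries; the last one is $2,4,16,256,65536$. And $\|a\|$ steps is what Lemma 2 can afford.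

**Proposition 3.** $\mathsf U_0$ proves induction for every $\mathcal L_{BA}$-formula. Hence $\mathsf U_0\vdash\mathsf{PA}'$.

*Proof.* Let $\theta(x)$ be standard, with parameters $\bar p$, which we suppress. Suppose $\theta(0)$, $\forall x(\theta(x)\to\theta(x+1))$ and $\neg\theta(a)$; so $a\ge1$.

**Step 1: shorten $\theta$.** The purpose is to get a property inside $\theta$ that is closed under multiplication. Put
$$J_0(x):=\forall z\le x\,\theta(z),\quad J_1(x):=\forall y(J_0(y)\to J_0(y+x)),\quad J_2(x):=\forall y(J_1(y)\to J_1(y\cdot x)).$$

* $J_0$ contains $0$ and is downward closed. It is closed under successor, since $z\le x+1$ implies $z\le x$ or $z=x+1$.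
* $J_1$ contains $0$, trivially, and $1$, since $J_0$ is closed under successor. It is downward closed, since $x'\le x$ gives $y+x'\le y+x$. It is closed under $+$: if $J_1(x),J_1(x')$ and $J_0(y)$, then $J_0(y+x)$, so $J_0((y+x)+x')$, and $(y+x)+x'=y+(x+x')$. Taking $y=0$ shows $J_1\subseteq J_0$.
* $J_2$ contains $1$, trivially, and $2$, since $y\cdot2=y+y$ and $J_1$ is closed under $+$. It is downward closed, since $x'\le x$ gives $yx'\le yx$. It is closed under $\times$: if $J_2(x),J_2(x')$ and $J_1(y)$, then $J_1(yx)$, so $J_1((yx)x')$, and $(yx)x'=y(xx')$. Taking $y=1$, which is in $J_1$, shows $J_2\subseteq J_1$.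

Since $J_2\subseteq J_0$ and $\neg\theta(a)$, we have $\neg J_2(a)$.

**Step 2: the short walk.** The purpose is to reach a number beyond $a$ by at most $\|a\|$ squarings. Let $m:=\|a\|$, so $2^{m-1}\le|a|<2^m$. For $i\le m$ let $u_i:=2^{2^i}$. These numbers exist, because $2^i\le2^m\le2|a|$, and $2^{2|a|}\le(2a)^2=4a^2$ since $2^{|a|}\le2a$. We have $u_0=2$, $u_{i+1}=u_i\cdot u_i$ for $i<m$, and $a<2^{|a|}\le u_m$. Let
$$\phi_i:=\neg J_2(\underline{u_i},\underline{\bar p})\qquad(i\le m).$$
This sequence of sentences is polynomial-time computable from $a,\bar p$, so it is coded. Its length is $n=m+1$. For $c:=4(a+1)^2$ we have $c\ge2^{2|a|}$, so $|c|\ge2|a|+1$ and $\|c\|\ge\|a\|+1=n$.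

**Step 3: apply Lemma 2.** By Lemma 1, $T(\phi_i)\leftrightarrow\neg J_2(u_i)$. So $T(\phi_m)$ holds, because $a<u_m$, $\neg J_2(a)$ and $J_2$ is downward closed. If $J_2(u_k)$ then $J_2(u_k\cdot u_k)$, that is, $J_2(u_{k+1})$; hence $T(\phi_{k+1})\to T(\phi_k)$. By Lemma 2, $T(\phi_0)$, i.e. $\neg J_2(2)$. This contradicts Step 1.

So induction holds for $\theta$. As $\mathsf S^1_2$ contains $\mathrm{BASIC}$, $\mathsf U_0\vdash\mathsf{PA}'$. $\square$

From now on we work in $\mathsf U_0\supseteq\mathsf{PA}'$. Exponentiation is total, all closed terms have values, and primitive recursive syntax is available. We still have no induction axioms for formulas containing $T$.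

## 6. Sequences of any length, and predicates given by one formula

With exponentiation, the length restriction in Lemma 2 disappears. The next lemma collects what this gives for coded sequences.

**Lemma 4.** $\mathsf U_0$ proves, for every $n\ge1$ and every coded sequence of sentences of length $n$:

(a) (SInd) If $T(\psi_0)$ and $T(\psi_i)\to T(\psi_{i+1})$ for all $i+1<n$, then $T(\psi_i)$ for all $i<n$.

(b) DC.

(c) (LNP) If $T(\phi_j)$ for some $j<n$, then there is a least such $j$.

*Proof.* (a) Suppose $\neg T(\psi_j)$. Apply Lemma 2 to $\langle\neg\psi_i\rangle_{i\le j}$, of length $j+1$, with $c=2^{2^{j+1}}$. Here $|c|=2^{j+1}+1$, so $\|c\|=j+2$. By CT3, $T(\neg\psi_j)$, and $T(\neg\psi_{k+1})\to T(\neg\psi_k)$ is the contrapositive of the hypothesis. So $T(\neg\psi_0)$, contradicting $T(\psi_0)$.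

(b) Only the right-to-left direction is needed. Let $T(\phi_j)$. Then $T(\bigvee_{i<j+1}\phi_i)$: if $j=0$ this sentence is $\phi_0$, otherwise it is $(\bigvee_{i<j}\phi_i)\lor\phi_j$ and CT4 applies. Put $\psi_k:=\bigvee_{i<j+1+k}\phi_i$ for $k<n-j$. Then $T(\psi_0)$, and since $\psi_{k+1}=\psi_k\lor\phi_{j+1+k}$, CT4 gives $T(\psi_k)\to T(\psi_{k+1})$. By (a), $T(\psi_{n-j-1})$, which is $T(\bigvee_{i<n}\phi_i)$.

(c) Suppose $T(\phi_j)$ but there is no least true $\phi_i$. Let $\psi_k:=\neg\bigvee_{i<k+1}\phi_i$ for $k\le j$. Then $T(\psi_0)$, since otherwise $T(\phi_0)$ and $0$ is least. If $T(\psi_k)$, where $k+1\le j$, then by (b) no $\phi_i$ with $i\le k$ is true; so $\phi_{k+1}$ is not true, as it would be the least; hence $T(\psi_{k+1})$ by (b). By (a), $T(\psi_j)$, so $\neg T(\phi_j)$ by (b), a contradiction. $\square$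

Lemma 4 speaks about one coded sequence of sentences at a time. The next lemma turns it into an ordinary induction scheme, for predicates obtained from $T$ by fixing a single formula.

**Lemma 5.** Let $\sigma$ be any, possibly nonstandard, formula with at most the free variables $a,b$. Put $\tau(x,y):=T(\sigma(\underline x,\underline y))$. For each standard formula $\eta(x,\bar p)$ of $\mathcal L_{BA}\cup\{\tau\}$, $\mathsf U_0$ proves, uniformly in $\sigma$, the least number principle, hence induction, for $\eta$.

As an example, $\sigma$ could be a disjunction of nonstandardly many formulas $a=\underline j\wedge\phi_j$; this very case occurs in Lemma 12.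

*Proof.* The purpose of the first part is to express $\eta$ as the truth of one formula. Write $\eta$ with variables other than $a,b$. Let $\eta[\sigma]$ result from $\eta$ by replacing each $\tau(t_1,t_2)$ by
$$\exists a\,\exists b\,(a=t_1\wedge b=t_2\wedge\sigma).$$
No variable of $\eta$ is free in $\sigma$, so substituting numerals for variables of $\eta$ does not change $\sigma$; and $a,b$ do not occur in $t_1,t_2$. We claim
$$T(\eta[\sigma](\underline x,\underline{\bar p}))\leftrightarrow\eta(x,\bar p),\tag{6.1}$$
by external induction on $\eta$. The $\mathcal L_{BA}$-atoms and the steps for $\neg,\lor,\exists$ are as in Lemma 1. For $\tau(t_1,t_2)$, where $t_1,t_2$ have values $w_1,w_2$ after substitution of the numerals, CT5 (twice), CT3, CT4 and CT1 give that the left side of (6.1) is equivalent to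
$$\exists u\,\exists w\,\big(u=w_1\wedge w=w_2\wedge T(\sigma(\underline u,\underline w))\big),$$
that is, to $\tau(w_1,w_2)$.

Now suppose $\eta(m,\bar p)$. The sequence $\langle\eta[\sigma](\underline i,\underline{\bar p})\rangle_{i\le m}$ is coded, and its last member is true by (6.1). Lemma 4(c) gives the least $i$ such that the $i$-th member is true, and by (6.1) this is the least $i$ with $\eta(i,\bar p)$. Induction for $\eta$ is the least number principle for $\neg\eta$. $\square$

## 7. Truth up to a given depth

To prove $\mathrm{Con}(\mathsf{PA}')$ one wants to show by induction that all lines of a $\mathsf{PA}'$-proof are true. Working with $T$ directly, this meets an obstacle. The induction needs statements such as "for all formulas of depth $\le k$, all assignments and all terms, substitution behaves correctly with respect to $T$". Such a statement quantifies over infinitely many sentences inside $T$; it is not of the form $T(\psi_k)$ for one sentence $\psi_k$, nor of the form covered by Lemma 5, so neither Lemma 4 nor Lemma 5 applies to it. (In $\mathsf U_0$ we do not even have CT6 as an axiom.)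

The way around is to write, for each number $n$, a single formula $\sigma_n$ that defines truth for formulas of depth $\le n$. Then "is true under $s$" becomes $T(\sigma_n(\underline x,\underline s))$, a predicate of the kind treated in Lemma 5, and it has full induction. Here $n$ may be nonstandard, so $\sigma_n$ may be a nonstandard formula, and the Tarski clauses for it have to be proved by SInd.

**Assignments.** Every number $s$ is viewed as an assignment giving $v_i$ the value $(s)_i$, with value $0$ out of range. For instance, a code of $\langle3,5\rangle$ gives $v_0$ the value $3$, $v_1$ the value $5$, and all other variables $0$. Write $s\sim_is'$ for $\forall j\ne i\,(s)_j=(s')_j$. For all $s,i,u$ there is $s'\sim_is$ with $(s')_i=u$; let $s[i{:=}u]$ be the least one. Let $\mathrm{val}(t,s)$ be the value of the term $t$ under $s$.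

**Depth.** Atomic formulas have depth $0$; $\neg$ and $\exists$ add $1$; $\lor$ adds $1$ to the maximum of the two depths.

**The formulas $\sigma_k$.** Fix standard $\mathcal L_{BA}$-formulas expressing:

* $At(x,s)$: $x$ is an atomic formula true under $s$;
* $N(x,s,y,s')$: $x=\neg y$ is a formula and $s'=s$;
* $P(x,s,y,s')$: $x$ is a formula, and either $x=(y\lor z)$ or $x=(z\lor y)$ for some $z$ and $s'=s$, or $x=\exists v_i\,y$ for some $i$ with $s'\sim_is$;
* $Dp(x,k)$: $x$ is a formula of depth $\le k$.

Let the bound variables of these formulas be among $v_0,\dots,v_r$, and put $a_k:=v_{r+1+2k}$, $b_k:=v_{r+2+2k}$. By recursion let $\sigma_0:=At(a_0,b_0)$ and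
$$\begin{aligned}\sigma_{k+1}:=At(a_{k+1},b_{k+1})&\lor\exists a_k\exists b_k\big(N(a_{k+1},b_{k+1},a_k,b_k)\wedge\neg\sigma_k\big)\\&\lor\exists a_k\exists b_k\big(P(a_{k+1},b_{k+1},a_k,b_k)\wedge\sigma_k\big).\end{aligned}$$
The free variables of $\sigma_k$ are $a_k,b_k$, and $a_{k+1},b_{k+1}$ do not occur in $\sigma_k$. Let $\tau_k(x,s):=T(\sigma_k(\underline x,\underline s))$, the numerals replacing $a_k,b_k$. By CT3–CT5 and Lemma 1 (for copies of $At,N,P$),
$$\tau_{k+1}(x,s)\leftrightarrow At(x,s)\lor\exists y,s'\big(N(x,s,y,s')\wedge\neg\tau_k(y,s')\big)\lor\exists y,s'\big(P(x,s,y,s')\wedge\tau_k(y,s')\big).\tag{7.1}$$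
For example, let $x$ be $\neg(0=S0)$. Then $At(x,s)$ fails and $P$ fails for every $y,s'$, while $N$ holds exactly for $y=\ulcorner0=S0\urcorner$, $s'=s$. So $\tau_1(x,s)\leftrightarrow\neg At(\ulcorner0=S0\urcorner,s)$, which holds.

In general, (7.1) expresses $\tau_{k+1}$ on $x$ through $\tau_k$ on the immediate subformulas of $x$. The next lemma removes the shift of index.

**Lemma 6.** $\mathsf U_0$ proves: for every $n$, $\tau_n$ satisfies the Tarski clauses on formulas of depth $\le n$. That is, for all $s$ and all displayed formulas of depth $\le n$: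

* $\tau_n(x,s)\leftrightarrow At(x,s)$ if $x$ is atomic;
* $\tau_n(\neg y,s)\leftrightarrow\neg\tau_n(y,s)$;
* $\tau_n(y\lor z,s)\leftrightarrow\tau_n(y,s)\lor\tau_n(z,s)$;
* $\tau_n(\exists v_iy,s)\leftrightarrow\exists s'\sim_is\ \tau_n(y,s')$.

*Proof.* **Step 1: one sentence stating that $\tau_k$ and $\tau_{k+1}$ agree on depth $\le k$.** The purpose is to make SInd applicable. Let
$$E_k:=\forall a_k\forall b_k\forall a_{k+1}\forall b_{k+1}\big(a_k=a_{k+1}\wedge b_k=b_{k+1}\wedge Dp(a_k,\underline k)\to(\sigma_k\leftrightarrow\sigma_{k+1})\big).$$
In $\sigma_{k+1}$ the variables $a_k,b_k$ occur only bound, so numerals substituted for $a_k,b_k$ go into $\sigma_k$ on the left of $\leftrightarrow$ and leave $\sigma_{k+1}$ alone. By CT3–CT5 and Lemma 1, $T(E_k)$ says: $\tau_k(x,s)\leftrightarrow\tau_{k+1}(x,s)$ for all $s$ and all formulas $x$ of depth $\le k$.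

**Step 2: all $E_k$ are true.** $T(E_0)$ holds by (7.1) with $k=0$, because $N$ and $P$ fail for atomic $x$. Assume $T(E_k)$ and let $x$ have depth $\le k+1$. If $x$ is atomic, both $\tau_{k+1}(x,s)$ and $\tau_{k+2}(x,s)$ are equivalent to $At(x,s)$. If $x=\neg y$, they are equivalent to $\neg\tau_k(y,s)$ and $\neg\tau_{k+1}(y,s)$. If $x=(y\lor z)$, they are equivalent to $\tau_k(y,s)\lor\tau_k(z,s)$ and $\tau_{k+1}(y,s)\lor\tau_{k+1}(z,s)$. If $x=\exists v_iy$, they are equivalent to $\exists s'\sim_is\,\tau_k(y,s')$ and $\exists s'\sim_is\,\tau_{k+1}(y,s')$. In each case $y,z$ have depth $\le k$, where $\tau_k$ and $\tau_{k+1}$ agree. So $T(E_{k+1})$. By SInd (Lemma 4(a)) applied to $\langle E_k\rangle_{k\le n}$, all $T(E_k)$ with $k\le n$ hold.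

**Step 3: the clauses.** For $n=0$ only the first clause is not vacuous, and it holds by definition of $\sigma_0$. For $n\ge1$, (7.1) with $k=n-1$ gives the clause for atomic $x$, and the other clauses with $\tau_{n-1}$ in place of $\tau_n$ on the right. There the immediate subformulas have depth $\le n-1$, so $T(E_{n-1})$ replaces $\tau_{n-1}$ by $\tau_n$. $\square$

Soundness of the quantifier rules needs two familiar facts about substitution. They are now ordinary inductions.

**Lemma 7.** $\mathsf U_0$ proves, for every $n$ and every formula $\chi$ of depth $\le n$: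

(i) if $s,s'$ agree on the free variables of $\chi$, then $\tau_n(\chi,s)\leftrightarrow\tau_n(\chi,s')$;

(ii) if the term $t$ is free for $v_i$ in $\chi$, then $\tau_n(\chi(t/v_i),s)\leftrightarrow\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$ for all $s$.

*Proof.* Both go by induction on the depth of $\chi$. The statement for all $\chi$ of depth $\le k$ (and all $s,s'$, respectively all $s,t,i$) is a standard formula in $\tau_n$ with parameters $k,n$, so Lemma 5 with $\sigma=\sigma_n$ allows this. Lemma 6 is used throughout. The atomic cases reduce to the analogous facts about $\mathrm{val}$, which $\mathsf{PA}'$ proves by induction on terms. The cases $\neg,\lor$ are immediate from the clauses.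

(i) Let $\chi=\exists v_j\psi$ and $\tau_n(\chi,s)$. Choose $s_1\sim_js$ with $\tau_n(\psi,s_1)$, and put $s_1':=s'[j{:=}(s_1)_j]$. Then $s_1,s_1'$ agree at $v_j$; any other free variable of $\psi$ is free in $\chi$, where $s_1$ agrees with $s$, $s$ with $s'$, and $s'$ with $s_1'$. So $\tau_n(\psi,s_1')$ by the induction hypothesis, and $\tau_n(\chi,s')$. The converse is symmetric.

(ii) Let $\chi=\exists v_j\psi$. If $v_i$ is not free in $\chi$ (in particular if $j=i$), then $\chi(t/v_i)=\chi$ and (i) applies. Otherwise $j\ne i$, $v_j$ does not occur in $t$, $t$ is free for $v_i$ in $\psi$, and $\chi(t/v_i)=\exists v_j(\psi(t/v_i))$. By Lemma 6 and (i), $\tau_n(\chi(t/v_i),s)$ holds iff for some $u$ we have $\tau_n(\psi(t/v_i),s_1)$, where $s_1=s[j{:=}u]$. By the induction hypothesis this is $\tau_n(\psi,s_1[i{:=}\mathrm{val}(t,s_1)])$. Since $v_j$ does not occur in $t$, $\mathrm{val}(t,s_1)=\mathrm{val}(t,s)$, and so this assignment agrees everywhere with $s[i{:=}\mathrm{val}(t,s)][j{:=}u]$. By (i) the condition says that for some $u$, $\tau_n(\psi,s[i{:=}\mathrm{val}(t,s)][j{:=}u])$. By (i) and Lemma 6 this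 is $\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$. $\square$

## 8. Soundness of $\mathsf{PA}'$-proofs and the consistency statement

**The calculus.** Formal provability uses a Hilbert calculus for $\neg,\lor,\exists,=$ with $\chi\to\psi:=\neg\chi\lor\psi$. Its axioms are finitely many propositional schemes; finitely many kinds of equality axioms, all in variables ($x=x$, symmetry, transitivity, congruence for each function and relation symbol); and $\chi(t/v)\to\exists v\chi$, where $t$ is free for $v$ in $\chi$. Its rules are modus ponens, and: from $\chi\to\psi$ infer $\exists v\chi\to\psi$, where $v$ is not free in $\psi$. The nonlogical axioms of $\mathsf{PA}'$ are $\mathrm{BASIC}$ and $\chi(0)\wedge\forall v(\chi\to\chi(Sv))\to\forall v\chi$, with other free variables allowed in $\chi$.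

**Lemma 8.** $\mathsf U_0$ proves: if $d$ is a $\mathsf{PA}'$-proof and all formulas in $d$ have depth $\le n$, then $\forall s\,\tau_n(\psi,s)$ for every line $\psi$ of $d$.

*Proof.* We use induction on the number of the line. The induction statement "$\forall s\,\tau_n(\psi,s)$ for all lines $\psi$ up to number $l$" is a standard formula in $\tau_n$ with parameter $d$, so Lemma 5 applies.

* *Propositional axioms and modus ponens.* By the clauses for $\neg$ and $\lor$ in Lemma 6, $\tau_n(\cdot,s)$ obeys the truth tables on formulas of depth $\le n$.
* *Equality axioms and axioms of $\mathrm{BASIC}$.* Up to the choice of variables these are finitely many standard formulas $\psi(v_{i_1},\dots,v_{i_m})$. Finitely many applications of Lemma 6 give $\tau_n(\psi,s)\leftrightarrow\psi((s)_{i_1},\dots,(s)_{i_m})$, and the right-hand side is provable.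
* *The axiom $\chi(t/v_i)\to\exists v_i\chi$.* If $\tau_n(\chi(t/v_i),s)$, then $\tau_n(\chi,s[i{:=}\mathrm{val}(t,s)])$ by Lemma 7(ii), so $\tau_n(\exists v_i\chi,s)$ by Lemma 6.
* *The $\exists$-rule.* Let $\tau_n(\exists v_i\chi,s)$. Then $\tau_n(\chi,s')$ for some $s'\sim_is$. By the induction hypothesis on the line $\chi\to\psi$, $\tau_n(\psi,s')$. As $v_i$ is not free in $\psi$, Lemma 7(i) gives $\tau_n(\psi,s)$.
* *Induction axioms.* Put $\eta(u):=\tau_n(\chi,s[i{:=}u])$. The terms $0$ and $Sv_i$ are free for $v_i$ in $\chi$. By Lemma 7(ii), $\tau_n(\chi(0),s)\leftrightarrow\eta(0)$. By Lemma 7(i), for $s'\sim_is$ with $(s')_i=u$ we have $\tau_n(\chi,s')\leftrightarrow\eta(u)$. For the same $s'$, $\tau_n(\chi(Sv_i),s')\leftrightarrow\tau_n(\chi,s'[i{:=}u+1])\leftrightarrow\eta(u+1)$ by Lemma 7(ii) and (i). So by Lemma 6 the truth of the axiom under $s$ says: if $\eta(0)$ and $\forall u(\eta(u)\to\eta(u+1))$, then $\forall u\,\eta(u)$. This holds by Lemma 5, as $\eta$ is a standard formula in $\tau_n$ with parameters $\chi,s,i$. $\square$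

**Proof of Theorem A.** $\mathsf U_0\vdash\mathsf{PA}'$ is Proposition 3. Work in $\mathsf U_0$ and suppose $d$ is a $\mathsf{PA}'$-proof of $0=S0$. Let $n$ bound the depths of all formulas in $d$. By Lemma 8, $\tau_n(\ulcorner0=S0\urcorner,s)$ for any $s$; by Lemma 6, $At(\ulcorner0=S0\urcorner,s)$, so $0=1$, a contradiction. Thus $\mathsf U_0\vdash\mathrm{Con}(\mathsf{PA}')$, and therefore $\mathsf U\vdash\mathrm{Con}(\mathsf{PA}')$. This is an $\mathcal L_{BA}$-sentence. Since $\mathsf{PA}$, and with it $\mathsf{PA}'$, is consistent, Gödel's second incompleteness theorem gives $\mathsf{PA}'\nvdash\mathrm{Con}(\mathsf{PA}')$. So $\mathsf U$, and indeed $\mathsf U_0$, is not conservative over $\mathsf{PA}$. $\square$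

## 9. Agreement of $T$ with the predicates $\tau_n$

Theorem A needed only the $\tau_n$. For Theorem B we must return to $T$ itself. For a formula $\chi$ and an assignment $s$, let $\chi[s]$ be the sentence obtained by substituting $\underline{(s)_i}$ for each free $v_i$, and similarly $t[s]$ for terms. For example, if $s$ codes $\langle3,5\rangle$ and $\chi$ is $v_0\le v_1$, then $\chi[s]$ is $\underline3\le\underline5$.

**Lemma 9.** $\mathsf U_0$ proves: for every formula $\phi$ of depth $\le n$ and every $s$, $T(\phi[s])\leftrightarrow\tau_n(\phi,s)$.

*Proof.* The natural induction hypothesis "for all $s$, $T(\chi[s])\leftrightarrow\tau_n(\chi,s)$" again quantifies over infinitely many sentences inside $T$. We therefore express it, for each fixed $\chi$, by one sentence $G_\chi$, and then run through the finitely many subformulas $\chi$ of $\phi$ by Lemma 4(c).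

**Step 1: substitution by a formula.** The purpose is to write $T(\chi[s])$, for all $s$ at once, as the truth of one formula at $\underline s$. Choose a variable $e$ not occurring in $\phi$ or $\sigma_n$. Let $\chi$ be a subformula of $\phi$ with distinct free variables $v_{i_1},\dots,v_{i_m}$, where $m$ may be nonstandard. Let $Ent(e,i,v)$ be a copy of a standard formula expressing $(e)_i=v$, with fresh bound variables. Put $R_m:=\chi$,
$$R_j:=\exists v_{i_{j+1}}\big(Ent(e,\underline{i_{j+1}},v_{i_{j+1}})\wedge R_{j+1}\big)\quad(j<m),\qquad Sub_\chi(e):=R_0.$$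
Fix $s$, and let $\xi_j$ be $R_j$ with $\underline s$ for $e$ and $\underline{(s)_{i_1}},\dots,\underline{(s)_{i_j}}$ for $v_{i_1},\dots,v_{i_j}$. Then $\xi_0=Sub_\chi(\underline s)$ and $\xi_m=\chi[s]$. By CT3–CT5 and Lemma 1, $T(\xi_j)\leftrightarrow T(\xi_{j+1})$, since the only possible witness for the outer quantifier of $\xi_j$ is $u=(s)_{i_{j+1}}$. SInd for $\langle\xi_j\rangle_{j\le m}$ and for $\langle\neg\xi_j\rangle_{j\le m}$ gives
$$T(Sub_\chi(\underline s))\leftrightarrow T(\chi[s]).\tag{9.1}$$

**Step 2: the sentences $G_\chi$.** Let
$$G_\chi:=\forall e\,\big(Sub_\chi(e)\leftrightarrow\exists a_n\exists b_n(a_n=\underline\chi\wedge b_n=e\wedge\sigma_n)\big).$$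
By CT1, CT3–CT5 and (9.1), $T(G_\chi)\leftrightarrow\forall s\,(T(\chi[s])\leftrightarrow\tau_n(\chi,s))$.

**Step 3: all $G_\chi$ are true.** List the subformulas of $\phi$ by nondecreasing depth. If some $T(\neg G_\chi)$ holds, take the first such $\chi$ in the list, by Lemma 4(c). The immediate subformulas of $\chi$ have smaller depth, so they come earlier and their $G$'s are true.

* If $\chi$ is atomic, CT1 and CT2 together with $t[s]^\circ=\mathrm{val}(t,s)$ (induction on terms in $\mathsf{PA}'$) give $T(\chi[s])\leftrightarrow At(\chi,s)$, and $At(\chi,s)\leftrightarrow\tau_n(\chi,s)$ by Lemma 6.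
* If $\chi=\neg\psi$, then $\chi[s]=\neg(\psi[s])$, and CT3, $T(G_\psi)$ and Lemma 6 give $T(\chi[s])\leftrightarrow\neg\tau_n(\psi,s)\leftrightarrow\tau_n(\chi,s)$. The case $\chi=\psi\lor\psi'$ is the same with CT4.
* If $\chi=\exists v_i\psi$, then by CT5 $T(\chi[s])$ holds iff for some $u$ the sentence $\psi[s[i{:=}u]]$ is true. Since $\psi[s']$ depends, for $s'\sim_is$, only on $s$ and $(s')_i$, we get
$$T(\chi[s])\leftrightarrow\exists s'\sim_is\;T(\psi[s'])\leftrightarrow\exists s'\sim_is\;\tau_n(\psi,s')\leftrightarrow\tau_n(\chi,s),$$
using $T(G_\psi)$ and Lemma 6.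

In each case $T(G_\chi)$, a contradiction by CT3. So all $G_\chi$ are true, in particular $G_\phi$. $\square$

The first consequence is that truth is closed under provability in $\mathsf{PA}'$.

**Corollary 10.** $\mathsf U_0$ proves: if $\phi$ is a sentence provable from $\mathsf{PA}'$ together with sentences $\psi$ satisfying $T(\psi)$, then $T(\phi)$. In particular $\mathsf U_0$ proves global reflection for $\mathsf{PA}'$.

*Proof.* Let $n$ bound the depths of the formulas in the given proof. An additional axiom $\psi$ with $T(\psi)$ is a sentence, so $\psi[s]=\psi$, and Lemma 9 gives $\forall s\,\tau_n(\psi,s)$. So the induction in the proof of Lemma 8 goes through with these additional lines; its induction formula is unchanged and mentions only $\tau_n$. We obtain $\tau_n(\phi,s)$, hence $T(\phi)$ by Lemma 9. $\square$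

The second consequence is that CT6 need not be assumed.

**Corollary 11.** $\mathsf U_0\vdash$ CT6.

*Proof.* For a finite (coded) partial map $f$ from variables to closed terms let $\phi f$ be the result of simultaneous substitution for the free occurrences. Since the terms are closed, no variable is captured. Let $s^f$ be the least assignment with value $f(v_j)^\circ$ at each $v_j\in\mathrm{dom}f$ and $(s)_j$ at every other $v_j$; it exists because $s$ is changed at finitely many places. We show, for all $f,s$ and all $\phi$ of depth $\le n$,
$$\tau_n(\phi f,s)\leftrightarrow\tau_n(\phi,s^f),\tag{9.2}$$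
by induction on the depth of $\phi$, available by Lemma 5. For atomic $\phi$ this follows from the fact that substituting $f$ in a term and evaluating under $s$ gives the value of the term under $s^f$ (induction on terms). The cases $\neg,\lor$ follow from Lemma 6. For $\phi=\exists v_i\psi$ let $f'$ be $f$ without $v_i$. Then $\phi f=\exists v_i(\psi f')$. By Lemma 6, Lemma 7(i) and the induction hypothesis, $\tau_n(\phi f,s)$ holds iff for some $u$ we have $\tau_n(\psi,(s[i{:=}u])^{f'})$. The assignment $(s[i{:=}u])^{f'}$ has the value $u$ at $v_i$, the value $f(v_j)^\circ$ at the other $v_j\in\mathrm{dom}f$, and $(s)_j$ elsewhere; so it agrees with $s^f[i{:=}u]$. By Lemma 7(i) and Lemma 6 the condition is $\tau_n(\phi,s^f)$.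

Now let $\bar s^\circ=\bar t^\circ$, let $f$ and $g$ map the free variables of $\phi$ to $\bar s$ and $\bar t$, and let $n$ be the depth of $\phi$. The assignments $0^f$ and $0^g$ are defined by the same values, so $0^f=0^g$. By (9.2), $\tau_n(\phi(\bar s),0)\leftrightarrow\tau_n(\phi(\bar t),0)$. As $\phi(\bar s),\phi(\bar t)$ are sentences of depth $\le n$, Lemma 9 gives $T(\phi(\bar s))\leftrightarrow T(\phi(\bar t))$. $\square$

The third statement is that bounded induction for truth comes for free. The idea is that, by DC, the part of the truth predicate below any $q$ is a finite set with a code.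

**Lemma 12.** $\mathsf U_0$ proves $\Delta_0(T_s)$-induction.

*Proof.* **Step 1: code $T_s$ below $q$.** Let $q\ge1$. For $j<q$ let $\phi_j:=j$ if $j$ is a sentence, and $\phi_j:=(0=S0)$ otherwise. Let
$$\sigma(a):=\bigvee_{j<q}(a=\underline j\wedge\phi_j).$$
By DC (Lemma 4(b)) and CT1, CT3, CT4, $T(\sigma(\underline x))$ holds iff $x=j$ and $T(\phi_j)$ for some $j<q$, i.e. iff $x<q$ and $T(\phi_x)$. Since $0=S0$ is not true, this means $x<q\wedge T_s(x)$. By Lemma 5, induction is available for standard formulas in this predicate. By induction on $z\le q$ there is a code of $\{x<z:T_s(x)\}$. Hence there is $c$ coding $\{x<q:T_s(x)\}$.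

**Step 2: eliminate $T_s$ from a bounded formula.** Let $\theta(x,\bar p)$ be $\Delta_0(T_s)$, and fix $m,\bar p$. All function symbols of $\mathcal L_{BA}$ are monotone. So there is $q$ such that, for $x\le m$ and as the bounded variables range over their bounds, all terms $t$ in subformulas $T_s(t)$ of $\theta$ take values below $q$. Take $c$ as in Step 1, and replace each $T_s(t)$ by $t\in c$. The resulting $\mathcal L_{BA}$-formula is equivalent to $\theta$ for $x\le m$. For it, induction up to $m$ holds by Proposition 3. So if $\theta(0,\bar p)$ and $\forall x(\theta(x,\bar p)\to\theta(x+1,\bar p))$, then $\theta(m,\bar p)$; and $m$ was arbitrary. $\square$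

## 10. Six axiomatizations of one theory

**Proof of Theorem B, the equivalences.** We go around the list, proving each implication from the lemmas above.

**(1), (2), (3).** Clearly (3) proves (2), because $\mathsf{PA}'$ proves $\mathsf S^1_2$, and (2) proves (1). By Proposition 3 and Lemma 4(b), (1) proves (3). Each of (1)–(3) without CT6 still contains $\mathsf U_0$, which proves CT6 by Corollary 11; so CT6 is redundant in them.

**(1) proves (5), and (5) proves (4).** The first is Proposition 3 and Lemma 12. The second is trivial.

**(4) proves (2).** Fix a sequence $w=\langle\phi_i\rangle_{i<n}$ of sentences. The map $k\mapsto\bigvee_{i<k}\phi_i$ $(1\le k\le n)$ is polynomial-time, has a $\Delta_0$ graph, and is bounded by a term in $w$. So the statement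
$$1\le k\le n\to\Big[T_s\Big(\bigvee_{i<k}\phi_i\Big)\leftrightarrow\exists i<k\;T_s(\phi_i)\Big]$$
can be written as a $\Delta_0(T_s)$-formula with variable $k$. For $k=0$ it is vacuous, for $k=1$ it is trivial because $\bigvee_{i<1}\phi_i=\phi_0$, and the step from $k\ge1$ to $k+1$ is CT4. So it holds for $k=n$, and on sentences $T_s$ is $T$. This is DC.

**(1) proves (6).** This is Corollary 10.

**(6) proves (1).** First we recover $\mathsf{PA}'$. The universal closure of each standard induction axiom has a concrete $\mathsf{PA}'$-proof, so it is true by reflection, hence holds by Lemma 1, which uses only CT1–CT5 over $\mathsf S^1_2$. So $\mathsf{PA}'$ is available. By CT3 and CT4, $T$ is closed under modus ponens for sentences.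

Next we derive $\mathrm{DC}^{out}$; the purpose of the formula $\Phi$ below is to turn the long disjunction into an existential statement, for which CT5 supplies a witness. Let $T(\bigvee_{i<n}\phi_i)$, let $x$ be a variable not occurring in the $\phi_i$, and put
$$\Phi(x):=\bigvee_{i<n}(x=\underline i\wedge\phi_i).$$
We claim that, provably in $\mathsf{PA}'$, the following sentences are provable in $\mathsf{PA}'$:

* $\bigvee_{i<n}\phi_i\to\exists x\,\Phi(x)$;
* $\Phi(\underline i)\to\phi_i$, for each $i<n$;
* $\neg\Phi(\underline u)$, for each $u\ge n$.

For the first, $\mathsf{PA}'$ proves $\phi_i\to(\underline i=\underline i\wedge\phi_i)$; it then proves $\phi_i\to\bigvee_{j<k}(\underline i=\underline j\wedge\phi_j)$ for $k=i+1,\dots,n$, by induction on $k$; so it proves $\phi_i\to\Phi(\underline i)$ and $\phi_i\to\exists x\,\Phi(x)$; and by induction on $k$ it proves $\bigvee_{i<k}\phi_i\to\exists x\,\Phi(x)$ for $1\le k\le n$. For the second, $\mathsf{PA}'$ proves $\underline i\ne\underline j$ for $j\ne i$, so by induction on $k$ it proves $\bigvee_{j<k}(\underline i=\underline j\wedge\phi_j)\to\phi_i$,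 refuting the disjuncts with $j\ne i$ one by one. For the third, $u\ge n$ gives $\underline u\ne\underline j$ for all $j<n$, and all disjuncts are refuted one by one. These are inductions on formulas of the form $\mathrm{Pr}_{\mathsf{PA}'}(\dots)$, without $T$.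

By reflection all these sentences are true. So $T(\exists x\,\Phi(x))$, and by CT5 $T(\Phi(\underline u))$ for some $u$. By the third item and CT3, $u<n$. By the second item, $T(\phi_u)$. This is $\mathrm{DC}^{out}$.

The implications proved connect all six theories. $\square$

**Proof of Theorem B, reflection.** Let $\mathsf U\vdash\sigma$, where $\sigma$ is an $\mathcal L_{BA}$-sentence. Then $\mathsf U\vdash T(\sigma)$ by Lemma 1. By Corollary 10, for each standard $\psi(x)$,
$$\mathsf U\vdash\forall x\,\big(\mathrm{Pr}_{\mathsf{PA}'+\sigma}(\psi(\underline x))\to T(\psi(\underline x))\big),$$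
and $T(\psi(\underline x))\leftrightarrow\psi(x)$ by Lemma 1. So $\mathsf U$ proves uniform reflection for $\mathsf{PA}'+\sigma$. $\square$

**Proof of Theorem B, iterates.** Let $\mathsf R_0:=\mathsf{PA}'$ and $\mathsf R_{k+1}:=\mathsf R_k+\mathrm{RFN}(\mathsf R_k)$, where $\mathrm{RFN}(\mathsf R)$ consists of all sentences $\forall x(\mathrm{Pr}_{\mathsf R}(\psi(\underline x))\to\psi(x))$, several free variables being coded into one. We show by external induction on $k$ that $\mathsf U$ proves global reflection for $\mathsf R_k$. For $k=0$ this is Corollary 10.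

Suppose it holds for $k$; since each $\mathsf R_j$ with $j\le k$ is contained in $\mathsf R_k$, provably, global reflection holds for it too. The purpose of the next sentences is to show that the new axioms are true, including those for nonstandard formulas. Let $j\le k$ and let $\psi(x)$ be any, possibly nonstandard, formula. If $\mathrm{Pr}_{\mathsf R_j}(\psi(\underline x))$, then $T(\psi(\underline x))$ by global reflection for $\mathsf R_j$. By Lemma 1, applied to a copy of the standard formula expressing $\mathrm{Pr}_{\mathsf R_j}(\psi(\underline x))$ with $\psi$ as a parameter, and by CT3–CT5,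
$$T\big(\forall x(\mathrm{Pr}_{\mathsf R_j}(\psi(\underline x))\to\psi(x))\big).$$
Thus $\mathsf U$ proves that all axioms in $\mathrm{RFN}(\mathsf R_0),\dots,\mathrm{RFN}(\mathsf R_k)$ are true. A proof in $\mathsf R_{k+1}$ is a proof from $\mathsf{PA}'$ and such axioms, so Corollary 10 gives global reflection for $\mathsf R_{k+1}$.

Finally, for standard $\psi$, global reflection for $\mathsf R_k$ gives $\mathrm{Pr}_{\mathsf R_k}(\psi(\underline x))\to T(\psi(\underline x))$, and Lemma 1 replaces $T(\psi(\underline x))$ by $\psi(x)$. So $\mathsf U$ proves every instance of $\mathrm{RFN}(\mathsf R_k)$, for each standard $k$. $\square$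

**Remark (further arithmetical axioms).** Let $\mathsf B\supseteq\mathsf S^1_2$ be a theory in $\mathcal L_{BA}$. Adding the axioms of $\mathsf B$ to both (1) and (5) of Theorem B shows that $\mathsf{CT}^-[\mathsf B]+\mathrm{DC}^{out}$ has the same theorems as $\mathsf{CT}^-[\mathsf B+\mathsf{PA}']+\Delta_0(T_s)$-induction. As it contains $\mathsf U_0$, it proves $\mathrm{Con}(\mathsf{PA}')$.
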